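# Degree-three unramified cohomology of classifying spaces of semisimple groups

## 1. Quadratic forms in four variables with trivial discriminant

Let $F$ be an algebraically closed field of characteristic $\ne 2$, and let $K\supseteq F$ be a field. Up to isomorphism, an $\mathbf{SO}_4$-torsor over $K$ is the same as a nondegenerate quadratic form $Q$ in four variables over $K$ whose discriminant is a square. Let us attach to such a $Q$ a class in $H^3(K,\mathbb Z/2)$, by hand.

Diagonalize: $Q\cong\langle r_1,r_2,r_3,r_1r_2r_3\rangle$. Put $c=r_1$, $a=r_1r_2$, $b=r_1r_3$. Up to squares, $ca=r_2$, $cb=r_3$ and $cab=r_1r_2r_3$, so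
$$Q\cong c\cdot n,\qquad n=\langle 1,a,b,ab\rangle .$$
Since $-1$ is a square in $F$, $n$ is a Pfister form, the norm form of the quaternion algebra $(a,b)$. Recall that $n$ determines $(a)\cup(b)$; that $un\cong n$ for every nonzero value $u$ of $n$; and that $(a)\cup(b)\cup(u)=0$ for such $u$. Put
$$\operatorname{inv}(Q)=(a)\cup(b)\cup(c)\in H^3(K,\mathbb Z/2).$$
This depends only on $Q$. Indeed, let $cn\cong c'n'$. Then $n'\cong (cc')n$. As $n'$ represents $1$, so does $(cc')n$. Hence $cc'$ is, up to squares, a value of $n$, so $(cc')n\cong n$ and $n'\cong n$. Therefore $(a)\cup(b)\cup(c)-(a')\cup(b')\cup(c')=(a)\cup(b)\cup(cc')=0$.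

Now take $K=F(a,b)(t)$ with independent variables and the form $Q_t=t\langle1,a,b,ab\rangle$. Its class is $(a)\cup(b)\cup(t)$. Its residue along $t=0$ is $\pm(a)\cup(b)\in H^2(F(a,b),\mathbb Z/2)$, which is nonzero: its own residue along $a=0$ is the class of $b$ in $F(b)^\times/F(b)^{\times2}$. So $\operatorname{inv}$ is a nonzero degree-three invariant of $\mathbf{SO}_4$-torsors, and we have exhibited a family on which it has a residue: a torsor independent of $t$, twisted by $t$.

Here is the shadow of this computation in the root datum. Let $T=\mathbf{SO}_2\times\mathbf{SO}_2\subset\mathbf{SO}_4$, with cocharacter lattice $T_*=\mathbb Z^2$ and character lattice $T^*=\mathbb Zx_1\oplus\mathbb Zx_2$. The Weyl group $W=\{\pm1,\pm s\}$ is generated by the swap $s$ of coordinates and by $-1$. The $W$-invariant integral quadratic forms on $T_*$ are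
$$S^2(T^*)^W=\mathbb Z(x_1^2+x_2^2)\oplus\mathbb Z\,x_1x_2 .$$
Some of these are second Chern classes of representations. If a representation has weights $\chi$ (with multiplicity), these sum to $0$ and $c_2=\sum_{\{\chi,\chi'\}}\chi\chi'=-\frac12\sum\chi^2$, where the first sum is over pairs of distinct positions in the list of weights. The weights form a union of $W$-orbits. A four-element orbit, that of $(m_1,m_2)$ with $m_1\neq\pm m_2$, contributes
$$\tfrac12\sum\chi^2=(m_1^2+m_2^2)(x_1^2+x_2^2)+4m_1m_2\,x_1x_2 ,$$
and a two-element orbit, that of $(m,\pm m)$ with $m\neq0$, contributes $m^2(x_1\pm x_2)^2=m^2(x_1^2+x_2^2)\pm2m^2x_1x_2$. So the coefficient of $x_1x_2$ is always even. The vector representation (weights $\pm x_1,\pm x_2$) gives $x_1^2+x_2^2$, and the three-dimensional representation with weights $0,\pm(x_1+x_2)$ gives $(x_1+x_2)^2$. Hence the span of second Chern classes is $\mathbb Z(x_1^2+x_2^2)\oplus 2\mathbb Z\,x_1x_2$, and exactly one nonzero class is left over: that of $q=x_1x_2$. In Section 4 we shall see that it is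 the form attached to $\operatorname{inv}$.

The twist by $t$ has a shadow too. Multiplying a form by $t$ is twisting by the central element $-1$, which is the value at $-1$ of the cocharacter $2x$ with $x=(\frac12,\frac12)$. The polar form of $q$ gives $b_q(x)=\frac12(x_1+x_2)$. For $w=-1$ we have $wx-x=(-1,-1)\in T_*$ and $b_q(wx-x)=-(x_1+x_2)$. This is not of the form $w\lambda-\lambda=-2\lambda$ with $\lambda\in T^*$. So $w\mapsto b_q(wx-x)$ is a nontrivial class in $H^1(W,T^*)$. The link between such classes and residues is the subject of this lecture.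

**The general setting.** From now on $F$ is an algebraically closed field of any characteristic, and $G$ is a connected semisimple group over $F$. Thus $G=(\prod_iG_i)/\boldsymbol\mu$ with $G_i$ simple simply connected of arbitrary Dynkin type and $\boldsymbol\mu$ an arbitrary central subgroup. Let $V$ be a generically free representation: there is a $G$-torsor $U\to U/G$ with $U\subseteq V$ open and $G$-invariant. Write $BG=U/G$; it is well defined up to stable birational equivalence.

For $K\supseteq F$ put $H^d(K)=H^d(K,\mathbb Q/\mathbb Z(d-1))=\varinjlim_n H^d(K,\mu_n^{\otimes(d-1)})$, with $n$ prime to $\operatorname{char}F$. A discrete valuation $v$ of $K$, trivial on $F$, with residue field $\kappa(v)$, has a residue map $\partial_v:H^d(K)\to H^{d-1}(\kappa(v))$. A class is *unramified* if all its residues vanish. These classes form $H^d_{\rm nr}(K)$, and $H^d_{\rm nr}(F(BG))$ depends up to isomorphism only on $G$. The example above is a degree-three class that fails to be unramified. Is there any nonzero class in $H^3(F(BG))$ without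 residues?

The problem quotes the following: $H^d_{\rm nr}(F(BG))=0$ for $d=1,2$; $H^3_{\rm nr}(F(BG))=0$ if $G$ is simple or semisimple of type $A$; and, in characteristic $0$, $H^3_{\rm nr}(F(BG))=0$ for $(\prod\mathbf{Spin}_{2n_i+1})/\boldsymbol\mu$ and $(\prod\mathbf{Sp}_{2n_i})/\boldsymbol\mu$ with $n_i\ge1$, and for $(\prod\mathbf{Spin}_{2n_i})/\boldsymbol\mu$ with $n_i\ge3$. It asks about mixed types. None of the quoted results is used below.

**Theorem A.** Let $G$ be a connected semisimple group over an algebraically closed field $F$. Then $H^3_{\rm nr}(F(BG))=0$.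

**Theorem B.** (1) $H^3_{\rm nr}(F(BG))=0$ for every connected reductive $G$ over $F$ and, if $\operatorname{char}F=0$, for every connected linear algebraic group $G$.

(2) Let $G$ be semisimple with maximal torus $T$ and Weyl group $W$, let $p\ne\operatorname{char}F$ be a prime, and let $q\in(S^2(T^*)\otimes\mathbb Z_p)^W$ with polar form $b_q$. Then $q$ is a $\mathbb Z_p$-combination of second Chern classes of representations of $G$ if and only if for all $x\in T_*\otimes\mathbb Q$ the cocycle $w\mapsto b_q(wx-x)$ is trivial in $H^1(W_x,T^*\otimes\mathbb Z_p)$, where $W_x=\{w\in W:wx-x\in T_*\otimes\mathbb Z_p\}$.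

The proof has three parts. A class $a$ yields a $W$-invariant form $q$ modulo Chern classes, and $q$ controls $a$ (Sections 3 and 4). If $a$ is unramified, twisting torsors by $t$ forces the cocycle condition (Section 5). Lattice computations at well-chosen points $x$ then force $q$ to be a combination of Chern classes (Sections 6 to 8).

## 2. Coefficients, approximations of $BK$, and classes of torsors

**Coefficients.** Residues respect the decomposition of $H^3$ into $p$-primary parts, so fix a prime $p\ne\operatorname{char}F$ and work with $H^3_{\rm nr}(F(BG),\mathbb Q_p/\mathbb Z_p(2))$. Varieties are integral $F$-varieties. Put $H^i(X,\mathbb Z_p(j))=\varprojlim_nH^i_{\rm et}(X,\mu_{p^n}^{\otimes j})$ and $H^i(X,\mathbb Q_p(j))=H^i(X,\mathbb Z_p(j))\otimes\mathbb Q$. The groups at finite level are finite, so long exact sequences pass to the limit. Taking the colimit over $n$ of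
$$H^3(X,\mathbb Z_p(2))\xrightarrow{p^n}H^3(X,\mathbb Z_p(2))\to H^3(X,\mu_{p^n}^{\otimes2})\to H^4(X,\mathbb Z_p(2))\xrightarrow{p^n}H^4(X,\mathbb Z_p(2))$$
we get the Bockstein $\beta:H^3(X,\mathbb Q_p/\mathbb Z_p(2))\to H^4(X,\mathbb Z_p(2))$. Its kernel is the image of $H^3(X,\mathbb Q_p(2))$ and its image is the torsion subgroup. The same holds in other degrees and twists. Signs $\pm$ will never matter. Twists are omitted when they play no role ($F$ is algebraically closed).

**Textbook facts with supports.** Let $X$ be smooth, $Z\subset X$ closed, and $M$ a locally constant finite $p$-primary sheaf.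

1. (Semi-purity) If $\operatorname{codim}Z\ge c$, then $H^i_Z(X,M)=0$ for $i<2c$.
2. (Purity) If $Z$ is smooth of pure codimension $c$, then $H^i_Z(X,M)=H^{i-2c}(Z,M(-c))$.
3. For a smooth divisor $D\subset X$, the boundary $H^3(X\setminus D,\mu_{p^n}^{\otimes2})\to H^4_D(X,\mu_{p^n}^{\otimes2})=H^2(D,\mu_{p^n})$ is, at the generic points of $D$, $\pm$ the residue.
4. Pullback to a vector bundle, or to a torsor under one, is an isomorphism on cohomology and on Chow groups.

**Approximations.** Embed $G\subset\mathbf{GL}_n$, let $V=\operatorname{Hom}(F^{n+3},F^n)$, and let $U\subset V$ be the open set of surjections. Then $\operatorname{codim}(V\setminus U)=4$, and $U\to U/\mathbf{GL}_n$ is a Zariski-locally trivial torsor over a Grassmannian. For a smooth closed subgroup $K\subset G^m$ put $U_K=U^m$ and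
$$BK:=U_K/K=U^m\times^{\mathbf{GL}_n^m}(\mathbf{GL}_n^m/K).$$
This is a smooth quasi-projective variety, because $\mathbf{GL}_n^m/K$ is an orbit in a projective space $\mathbb P(R)$ of a representation $R$. Put $B:=U/G$. Its function field is stably equivalent to $F(BG)$, so $H^3_{\rm nr}(F(BG))$ may be computed on $B$. As a toy example, for $\mathbf{GL}_1$ the recipe gives $U=\mathbb A^4\setminus0$ and $U/\mathbf{GL}_1=\mathbb P^3$. Its cohomology $\mathbb Z_p[h]/h^4$ agrees with a polynomial ring in degrees $\le6$.

**The class map of a torsor.** Let $\Gamma=K/K^0$. A finite $p$-primary $\Gamma$-module $M$ defines a local system on the base of every $K$-torsor. Let $E\to X$ be a $K$-torsor over a smooth variety and let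
$$X_E=(E\times U_K)/K,\qquad \pi:X_E\to X,\quad f:X_E\to BK .$$
Here $X_E$ is open in the vector bundle $E\times^KV^m$ over $X$, with complement of codimension $\ge4$. By facts 1 and 4, $\pi^*$ is an isomorphism on $H^i(-,M)$ for $i\le6$. Define
$$\mathrm{cl}_E=(\pi^*)^{-1}f^*:H^i(BK,M)\to H^i(X,M),\qquad i\le6 .$$
It is compatible with cup products and coefficient sequences. For a homomorphism $\varphi:K\to K'$ put $\varphi^*=\mathrm{cl}_{\varphi_*U_K}:H^i(BK')\to H^i(BK)$. The following rules hold:
$$\mathrm{cl}_{g^*E}=g^*\,\mathrm{cl}_E\quad(g:X'\to X),\tag{2.1}$$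
$$\mathrm{cl}_{\varphi_*E}=\mathrm{cl}_E\circ\varphi^*,\tag{2.2}$$
$$\mathrm{cl}_{U_K}=\mathrm{id},\qquad(\varphi'\varphi)^*=\varphi^*\varphi'^*.\tag{2.3}$$

Rule (2.1) holds because $X'_{g^*E}=X'\times_XX_E$, compatibly with the maps to $BK$. For (2.2), note that on $X_E$ both $\pi^*E$ and $f^*U_K$ are the $K$-torsor $E\times U_K\to X_E$. Hence
$$\pi^*\mathrm{cl}_{\varphi_*E}=\mathrm{cl}_{\varphi_*\pi^*E}=\mathrm{cl}_{\varphi_*f^*U_K}=f^*\mathrm{cl}_{\varphi_*U_K}=f^*\varphi^*,$$
and we apply $(\pi^*)^{-1}$. For (2.3), take $E=U_K$: both projections of $(U_K\times U_K)/K$ to $BK$ induce isomorphisms, so $\mathrm{cl}_{U_K}$ is bijective. By (2.2) with $\varphi=\mathrm{id}$ and $E=U_K$ it is idempotent. Hence it is the identity. Finally $(\varphi'\varphi)^*=\mathrm{cl}_{\varphi'_*\varphi_*U_K}=\mathrm{cl}_{\varphi_*U_K}\circ\varphi'^*=\varphi^*\varphi'^*$.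

If $K'\subset K\subset G^m$, then $U^m\times^{K'}K$ is the pullback of $U^m\to U^m/K$ along $U^m/K'\to U^m/K$. So restriction to $BK'$ is pullback along that map. The same definitions apply when $\mu_N\times K$ maps to another group and we push an $(\mu_N\times K)$-torsor forward to it; (2.2) holds for a further push-forward.

**Tori.** For a torus $T$ of rank $r$, the group $T\cong\mathbb G_m^r$ acts freely on $(\mathbb A^{4}\setminus0)^r$ with quotient $(\mathbb P^3)^r$. The space $(U_T\times(\mathbb A^4\setminus0)^r)/T$ is, over each of $BT$ and $(\mathbb P^3)^r$, open in a vector bundle with complement of codimension $\ge4$. Comparing, $H^*(BT,\mathbb Z_p)=S(T^*\otimes\mathbb Z_p)$ in degrees $\le6$, with $T^*$ in degree $2$ via $c_1$, and $CH^2(BT)=S^2(T^*)$.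

**Hochschild–Serre.** Suppose $\varphi:K\to K'$ induces the identity on a common finite quotient $\Gamma$ with kernels $K^0,K'^0$. Then $\pi,f$ lift $\Gamma$-equivariantly to the Galois $\Gamma$-coverings obtained by dividing by $K^0,K'^0$ only. So $\varphi^*$ acts on the spectral sequences
$$E_2^{i,j}=H^i(\Gamma,H^j(BK^0,\cdot))\Rightarrow H^{i+j}(BK,\cdot)\qquad(j\le6,\ BK^0:=U_K/K^0),\tag{2.4}$$
and on $E_2$ it acts through its action on $H^j(BK^0)$. These spectral sequences are multiplicative for pairings of $\Gamma$-modules. We use them with coefficients $\mathbb Z/p^m$ and pass to the limit over $m$.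

## 3. From degree three at the generic point to degree four on a big open set

Let $X$ be a smooth variety. An open subset $X^\circ\subset X$ is *big* if $\operatorname{codim}(X\setminus X^\circ)\ge2$. For example, $\mathbb A^2\setminus\{0\}$ is big in $\mathbb A^2$, and $\mathbb A^2$ minus a line is not. Put $\mathcal H(X)=\varinjlim H^4(X^\circ,\mathbb Z_p(2))$ over big open sets $X^\circ$.

**Purity in codimension two.** Let $Z\subset X$ be closed of codimension $\ge2$. Choose a closed $Z'\subset Z$ of codimension $\ge3$ in $X$ with $Z\setminus Z'$ smooth of pure codimension $2$. As $H^i_{Z'}(X)=0$ for $i<6$, we get $H^4_Z(X)\cong H^4_{Z\setminus Z'}(X\setminus Z')$ and $H^5_Z(X)\hookrightarrow H^5_{Z\setminus Z'}(X\setminus Z')$. Hence, with $Z_k$ the components of $Z$ of codimension $2$,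
$$H^4_Z(X,\mathbb Z_p(2))=\bigoplus_k\mathbb Z_p[Z_k],\qquad H^5_Z(X,\mathbb Z_p(2))\hookrightarrow H^1(Z\setminus Z',\mathbb Z_p).\tag{3.1}$$
The image of the first group in $H^4(X,\mathbb Z_p(2))$ is spanned by cycle classes. The analogous description holds for $H^4_Z(X,\mu_{p^m}^{\otimes2})$. The last group is torsion-free, because $H^0(\cdot,\mathbb Z_p)\to H^0(\cdot,\mathbb Z/p)$ is onto. Consequently
$$\ker\big(H^4(X,\mathbb Z_p(2))\to\mathcal H(X)\big)=\operatorname{cl}(CH^2(X)\otimes\mathbb Z_p).\tag{3.2}$$

**Lemma 3.1.** Let $a\in H^3(F(X),\mathbb Q_p/\mathbb Z_p(2))$ be unramified at all codimension-1 points of $X$.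

(a) There are a big open $X^\circ$ and $\hat a\in H^3(X^\circ,\mathbb Q_p/\mathbb Z_p(2))$ restricting to $a$.

(b) $\Theta(a):=\beta(\hat a)\in\mathcal H(X)$ is independent of choices and compatible with pullback under smooth dominant morphisms.

(c) $\Theta(a)$ lifts to some $u\in H^4(X,\mathbb Z_p(2))$, unique modulo $\operatorname{cl}(CH^2(X)\otimes\mathbb Z_p)$.

**Proof.** (a) The class $a$ is defined on a nonempty open $X_0$. After deleting a closed subset of codimension $\ge2$ from $X$, the remaining complement of $X_0$ is a smooth divisor $D$. The obstruction to extending $a$ across $D$ lies in $H^4_D=H^2(D,\mathbb Q_p/\mathbb Z_p(1))$. At the generic points of $D$ it is $\pm$ the residue of $a$, hence $0$; so it vanishes on a dense open subset of $D$. Delete the rest of $D$, which has codimension $\ge2$ in $X$; now $a$ extends.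

(b) Two choices can be compared on the intersection of their big open sets. So let $\hat a$ on $X^\circ$ vanish at the generic point; we show that $\beta(\hat a)=0$ after shrinking $X^\circ$ within big open sets. Now $\hat a$ vanishes on a nonempty open set, and after shrinking the complement is a smooth divisor $i:D\to X^\circ$. Then $\hat a=i_*(e)$ with $e\in H^1(D,\mathbb Q_p/\mathbb Z_p(1))$, and $e$ comes from $H^1(D,\mu_{p^n})$ for some $n$. By Hilbert 90, on a dense open $D'\subset D$ the class $e$ is the Kummer class of a unit $h$. The Kummer classes of $h$ in all $H^1(D',\mu_{p^m})$ are compatible, so $e|_{D'}$ lifts to $H^1(D',\mathbb Z_p(1))$ and $\beta(e|_{D'})=0$. Delete $D\setminus D'$. Since $i_*$ is purity followed by forgetting supports, it commutes with $\beta$ up to sign, and $\beta(\hat a)=\pm i_*\beta(e)=0$.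

For functoriality let $g:X'\to X$ be smooth and dominant. Preimages under $g$ preserve codimension (or are empty), so $g^{-1}(X^\circ)$ is big and $g^*\hat a$ is an extension of $g^*a$ to it. In particular $g^*a$ is unramified in codimension 1, and $\Theta(g^*a)=g^*\Theta(a)$.

(c) Let $Z=X\setminus X^\circ$. In $H^4(X)\to H^4(X^\circ)\to H^5_Z(X)$ the image of the torsion class $\beta(\hat a)$ is torsion in a torsion-free group, hence $0$. So $\beta(\hat a)$ lifts. Uniqueness is (3.2). $\square$

The next lemma lets us change a class, without changing it at the generic point, so as to kill a boundary that is rationally trivial as a cycle.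

**Lemma 3.2.** Let $X$ be smooth, $D_1,\dots,D_s\subset X$ distinct integral divisors, $h_j\in F(D_j)^\times$, $m\ge1$, and $Z\subset X$ closed of codimension $\ge2$. There are a closed $Z'\supset Z$ of codimension $\ge2$ and $\varepsilon\in H^3(X\setminus Z',\mu_{p^m}^{\otimes2})$ which vanishes at the generic point of $X$ and whose boundary in $H^4_{Z'}(X,\mu_{p^m}^{\otimes2})=\bigoplus\mathbb Z/p^m[Z'_k]$ is $\pm\sum_j\operatorname{div}(h_j)$, with a universal sign.

**Proof.** **Step 1.** *We construct $\varepsilon$.* Let $D=\bigcup D_j$. Let $Z'$ be the union of $Z$, the singular locus of $D$, and the closed subsets of the $D_j$ where $h_j$ is not an invertible regular function. Put $D^\circ=D\setminus Z'$, a smooth scheme, with inclusion $i:D^\circ\to X\setminus Z'$. The $h_j$ give a unit $h$ on $D^\circ$ with Kummer class $(h)\in H^1(D^\circ,\mu_{p^m})$. Put $\varepsilon=i_*(h)$. It is supported on $D^\circ$, so it vanishes at the generic point. Note that $\sum\operatorname{div}(h_j)$ is supported on $Z'$.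

**Step 2.** *We reduce to one component.* The coefficient at a component $Z'_k$ of codimension $2$ can be computed after shrinking $X$ around the generic point of $Z'_k$. If $Z'_k\not\subset D$, we may shrink until $D=\emptyset$, and both sides are $0$. Otherwise we may assume $Z'=Z'_k\subset D$.

**Step 3.** *We move the computation to $D$.* Put $\Lambda=\mathbb Z/p^m$ and $\delta=\dim D=\dim X-1$. By Poincaré duality, cohomology with supports in a smooth variety is Borel–Moore homology of the support: $H^3_{D^\circ}(X\setminus Z',\Lambda(2))=H^{BM}_{2\delta-1}(D^\circ,\Lambda(\delta-1))$ and $H^4_{Z'}(X,\Lambda(2))=H^{BM}_{2\delta-2}(Z',\Lambda(\delta-1))$. The composite of $i_*$ with the boundary $H^3(X\setminus Z')\to H^4_{Z'}(X)$ is the boundary for $Z'\subset D\subset X$, that is, the localization boundary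
$$H^{BM}_{2\delta-1}(D^\circ,\Lambda(\delta-1))=H^1(D^\circ,\mu_{p^m})\to H^{BM}_{2\delta-2}(Z',\Lambda(\delta-1))=\Lambda[Z'].$$

**Step 4.** *We compute on the normalization, because $D$ may be singular along $Z'$.* Let $\nu:\tilde D\to D$ be the normalization. It is finite, and an isomorphism over $D^\circ$. As $\tilde D$ is regular in codimension 1, the image in $D$ of its singular locus does not contain the generic point of $Z'$. So after shrinking $X$ both $\tilde D$ and $\tilde Z=\nu^{-1}(Z')_{\rm red}$ are smooth. Localization boundaries commute with the proper pushforward $\nu_*$. For the smooth pair $(\tilde D,\tilde Z)$ the boundary is $H^1(\tilde D\setminus\tilde Z,\mu_{p^m})\to H^2_{\tilde Z}(\tilde D,\mu_{p^m})=\bigoplus_l\Lambda[\tilde Z_l]$, sending $(h)$ to $\pm\sum_lv_l(h)[\tilde Z_l]$. Since $\nu_*[\tilde Z_l]=[F(\tilde Z_l):F(Z')][Z']$, the boundary of $\varepsilon$ is $\pm\nu_*\operatorname{div}(h)=\pm\sum_j\operatorname{div}(h_j)$. $\square$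

## 4. The Weyl-invariant quadratic form of a class

Let $T\subset B_0\subset G$ be a maximal torus and a Borel subgroup, $P\supset T^*$ the weight lattice, and $f:U/B_0\to B=U/G$, a smooth projective fibration with fibre $G/B_0$, of relative dimension $r$.

The unipotent radical of $B_0$ has a filtration by subgroups $R_i$, normal in $B_0$, with quotients $\mathbb G_a$. So $U/T\to U/B_0$ is a tower of the maps $U/(R_{i+1}T)\to U/(R_iT)$. Each is a bundle with fibre $\mathbb A^1$ and structure group the (special) affine group of $\mathbb A^1$, hence a torsor under a line bundle. So $H^*(U/B_0)=H^*(BT)$ and $CH^2(U/B_0)=CH^2(BT)=S^2(T^*)$.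

**Transfer.** Let $T_f$ be the relative tangent bundle of $f$. By the projection formula
$$f_*(c_r(T_f)\cdot f^*y)=\chi(G/B_0)\,y=|W|\,y\tag{4.1}$$
in Chow groups and in cohomology, so kernels of $f^*$ are killed by $|W|$. Two consequences follow. First, $H^3(B,\mathbb Q_p)=0$, since $H^3(BT,\mathbb Q_p)=0$. Second, the kernel of $CH^2(B)\otimes\mathbb Z_p\to H^4(B,\mathbb Z_p(2))$ is killed by $|W|$: since $CH^2(BT)\otimes\mathbb Z_p\cong H^4(BT,\mathbb Z_p(2))$, this kernel is contained in $\ker f^*$.

**Lemma 4.1.** $H^3(B,\mathbb Q_p/\mathbb Z_p)=0$, and $H^4(B,\mathbb Z_p(2))$ is torsion-free and embeds in $(S^2(T^*)\otimes\mathbb Z_p)^W$.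

**Proof.** Let $\Lambda=\mathbb Z/p^n$. The sheaf $R^jf_*\Lambda$ is locally constant, and it becomes constant on $U$, where the pullback of $f$ is $U\times G/B_0\to U$. If $B'\to B$ is a connected finite étale covering, then $U\times_BB'\to B'$ is open and surjective with connected fibres, so $U\times_BB'$ is connected. Hence $\pi_1(U)\to\pi_1(B)$ is onto and $R^jf_*\Lambda$ is already constant on $B$, with value $H^j(G/B_0,\Lambda)$. This is $0$ for $j$ odd, by the cell decomposition.

In the Leray spectral sequence, $E_\infty^{3,0}\subset H^3(U/B_0,\Lambda)=H^3(BT,\Lambda)=0$. The only possibly nonzero differential into position $(3,0)$ is $d_3$ from $(0,2)$, since the row $j=1$ is zero. So $H^3(B,\Lambda)=\operatorname{im}(d_3^{0,2})$. As $d_2$ vanishes on $E_2^{0,2}=H^2(G/B_0,\Lambda)$, the kernel of $d_3^{0,2}$ is the image of $H^2(U/B_0,\Lambda)$. With $\operatorname{Pic}(G/B_0)=P$ this gives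
$$H^3(B,\Lambda)=\operatorname{coker}\big(H^2(U/B_0,\Lambda)\to H^2(G/B_0,\Lambda)\big)=\operatorname{coker}(T^*\otimes\Lambda\to P\otimes\Lambda),$$
where the map is, up to sign, induced by $T^*\subset P$. In the colimit over $n$ the map $T^*\otimes\mathbb Q_p/\mathbb Z_p\to P\otimes\mathbb Q_p/\mathbb Z_p$ is onto, because $[P:T^*]<\infty$ and $\mathbb Q_p/\mathbb Z_p$ is divisible. So $H^3(B,\mathbb Q_p/\mathbb Z_p)=0$.

The torsion of $H^4(B,\mathbb Z_p)$ is a quotient of $H^3(B,\mathbb Q_p/\mathbb Z_p)=0$. By (4.1) the kernel of $H^4(B)\to H^4(BT)$ is torsion, hence $0$. The image is $W$-invariant because $N_G(T)$ acts on $U/T$ over $B$. $\square$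

**Definition.** $\mathrm{Dec}_p\subset(S^2(T^*)\otimes\mathbb Z_p)^W$ is the $\mathbb Z_p$-span of the $c_2(\rho)|_T$, $\rho$ a representation of $G$. Its elements are called decomposable. For $\mathbf{SO}_4$ and $p=2$, Section 1 gives $\mathrm{Dec}_2=\mathbb Z_2(x_1^2+x_2^2)\oplus2\mathbb Z_2x_1x_2$.

For $a$ unramified at the codimension-1 points of $B$, let $u\in H^4(B,\mathbb Z_p(2))$ be a lift of $\Theta(a)$ and $q:=u|_{BT}$. Since $c_2(\rho)$ is the class of a cycle on $B$, changing $q$ by an element of $\mathrm{Dec}_p$ gives the form of another lift of the same $\Theta(a)$.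

**Proposition 4.2.** If $q\in\mathrm{Dec}_p$, then $a=0$.

**Proof.** **Step 1.** *We remove the Bockstein.* By Lemma 4.1, $u$ is determined by $q$, so $u=\operatorname{cl}(\gamma)$ with $\gamma\in CH^2(B)\otimes\mathbb Z_p$. Deleting the support of a cycle representing $\gamma$ and shrinking, we get a big open $B^\circ=B\setminus Z$ and an extension $\hat a\in H^3(B^\circ,\mathbb Q_p/\mathbb Z_p(2))$ of $a$ with $\beta(\hat a)=0$. Hence $\hat a$ comes from $H^3(B^\circ,\mathbb Q_p(2))$: for some $n$, it is represented by the reduction mod $p^n$ of some $\hat c\in H^3(B^\circ,\mathbb Z_p(2))$.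

**Step 2.** *We show that the boundary of $\hat c$ is, up to $p^s$, rationally trivial.* Put $\zeta=\partial\hat c\in H^4_Z(B,\mathbb Z_p(2))=\bigoplus\mathbb Z_p[Z_k]$. By exactness $\operatorname{cl}(\zeta)=0$ in $H^4(B)$. By the consequence of (4.1), $p^s\zeta=0$ in $CH^2(B)\otimes\mathbb Z_p$, where $p^s$ is the $p$-part of $|W|$. So, as cycles, $p^s\zeta=\sum a_j\operatorname{div}(h_j)$ with $a_j\in\mathbb Z_p$ and $h_j$ rational functions on divisors.

**Step 3.** *We correct $\hat a$ so that it extends to $B$.* Use $\mathbb Z/p^n\xrightarrow{p^s}\mathbb Z/p^{n+s}$, which is compatible with the inclusions in $\mathbb Q_p/\mathbb Z_p$. The same $\hat a$ is represented with coefficients $\mu_{p^{n+s}}^{\otimes2}$ by the reduction of $p^s\hat c$, whose boundary is $p^s\zeta\bmod p^{n+s}$. Replace the $a_j$ by congruent integers mod $p^{n+s}$, write $a_j\operatorname{div}(h_j)=\operatorname{div}(h_j^{a_j})$, and collect terms on the same divisor. The boundary becomes $\sum\operatorname{div}(h'_j)\bmod p^{n+s}$ with $h'_j\in F(D_j)^\times$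 and distinct $D_j$. Take $Z'\supset Z$ and $\varepsilon$ from Lemma 3.2. With the right sign, $\hat a|_{B\setminus Z'}\mp\varepsilon$ has zero boundary in $H^4_{Z'}(B,\mu_{p^{n+s}}^{\otimes2})$, so it extends to $B$.

**Step 4.** *We conclude.* As $H^3(B,\mathbb Q_p/\mathbb Z_p(2))=0$, the extended class vanishes with $\mathbb Q_p/\mathbb Z_p(2)$-coefficients. At the generic point $\varepsilon$ vanishes, so $a=0$. $\square$

The first thing to try now is pure lattice theory: show that every integral invariant form is decomposable. This stops at $\mathbf{SO}_4$, where $x_1x_2$ is integral and invariant and not in $\mathrm{Dec}_2$. Nor is $x_1x_2$ an artefact: it is the form of the class $a$ given by $\operatorname{inv}$ of the generic torsor $U\to B$. Let us check this.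

The local ring $R$ of $B$ at a codimension-1 point is a discrete valuation ring in which $2$ is invertible, and the torsor $U\to B$ over $R$ is a unimodular form with trivial discriminant. It diagonalizes with unit entries, so $\operatorname{inv}$ is a product of Kummer classes of units and has no residue at $R$. Moreover $a\ne0$: let $E$ be the torsor of $Q_t$ over a suitable open $X$ in $\operatorname{Spec}F[a,b,t]$. By naturality, the pullback of the class of the generic torsor to $X_E=(E\times U)/\mathbf{SO}_4$ equals the pullback of $(a)\cup(b)\cup(t)$. The latter is nonzero, since $F(X_E)$ is purely transcendental over $F(X)$. By Proposition 4.2 the form of $a$ is not in $\mathrm{Dec}_2$, so it is $x_1x_2$ modulo $\mathrm{Dec}_2$.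

So absence of residues at the codimension-1 points of $B$ is not enough, and the hypothesis has to be used at other valuations. The family $Q_t$ suggests which: those met when a torsor is twisted by $t$ and $t\to0$.

## 5. Twisting a torsor by $t$

Let $N=p^n$, let $K\subset G^m$ be a smooth closed subgroup, $Y=U_K/K$, and let $\psi:\mu_N\times K\to G$ be a homomorphism. Let $S=\mathbb G_m\to\mathbb G_m=\operatorname{Spec}F[t^{\pm1}]$, $s\mapsto s^N=t$, a $\mu_N$-torsor. The $(\mu_N\times K)$-torsor $S\times U_K$ over $X:=\mathbb G_m\times Y$ gives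
$$\psi^*:=\mathrm{cl}_{\psi_*(S\times U_K)}:H^4(B,\mathbb Z_p(2))\to H^4(X,\mathbb Z_p(2)).$$
Explicitly, let $\tilde X=(S\times U_K\times U)/(\mu_N\times K)$. The projection $\pi:\tilde X\to X$ is open in a vector bundle with complement of codimension $\ge4$, $f:\tilde X\to U/G$ is induced by the third coordinate, and $\psi^*=(\pi^*)^{-1}f^*$. The map $f$ is smooth and surjective, because both $S\times U_K\times U\to\tilde X$ and the composite $S\times U_K\times U\to U\to U/G$ are smooth and surjective.

For $\mathbf{SO}_4$, $N=2$ and $\psi(\zeta,k)=\zeta k$ with $\zeta=\pm1$ central, this multiplies a family of forms by $t$.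

**Proposition 5.1.** If $a\in H^3_{\rm nr}(F(B),\mathbb Q_p/\mathbb Z_p(2))$ and $u$ lifts $\Theta(a)$, then $\psi^*u\in\mathrm{pr}_Y^*H^4(Y,\mathbb Z_p(2))$.

**Proof.** **Step 1.** *We show that $f^*a$ comes from an unramified class on $Y$.* The class $f^*a\in H^3(F(\tilde X))$ is unramified. Indeed, a discrete valuation of $F(\tilde X)$ trivial on $F$ restricts to $F(B)$ either trivially, and then $f^*a$ has no residue there, or to a discrete valuation, and then residues get multiplied by the ramification index.

Now let $k\supset F$ be a field and let $b'\in H^3(k(t),\mathbb Q_p/\mathbb Z_p(2))$ be unramified over $F$. By Faddeev's exact sequence $0\to H^3(k)\to H^3(k(t))\to\bigoplus_{x\in\mathbb A^1_{(0)}}H^2(k(x))$, it comes from a unique $b\in H^3(k)$. Moreover $b$ is unramified over $F$. For let $v$ be a discrete valuation of $k$ trivial on $F$. Its Gauss extension to $k(t)$ has ramification index $1$ and residue field $\kappa(v)(t)$, so the image of $\partial_vb$ in $H^2(\kappa(v)(t))$ is $0$; and $H^2(\kappa(v))\to H^2(\kappa(v)(t))$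 is injective.

The field $F(\tilde X)$ is purely transcendental over $F(X)=F(Y)(t)$. Applying the preceding paragraph repeatedly, we get $f^*a=\pi^*\mathrm{pr}_Y^*b$ with $b\in H^3_{\rm nr}(F(Y))$.

**Step 2.** *We pass to $H^4$.* Let $v\in H^4(Y,\mathbb Z_p(2))$ lift $\Theta(b)$. By Lemma 3.1(b) both $f^*u$ and $\pi^*\mathrm{pr}_Y^*v$ map to $\Theta(f^*a)$ in $\mathcal H(\tilde X)$. By (3.2) their difference lies in $\operatorname{cl}(CH^2(\tilde X)\otimes\mathbb Z_p)$. The maps $CH^2(Y)\to CH^2(\mathbb G_m\times Y)\to CH^2(\tilde X)$ are surjective: the first because $CH^2(Y)=CH^2(\mathbb A^1\times Y)$ surjects onto $CH^2$ of an open subset, the second because $\tilde X$ is open in a vector bundle over $X$. So the difference, and hence $f^*u$, lies in $\pi^*\mathrm{pr}_Y^*H^4(Y,\mathbb Z_p(2))$. Apply $(\pi^*)^{-1}$. $\square$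

Write $T_p^*=T^*\otimes\mathbb Z_p$ and $T_{*p}=T_*\otimes\mathbb Z_p$, and view $b_q$ also as a $W$-map $T_{*p}\to T_p^*$. We now compute $\psi^*u$ when the twist is by a "fractional cocharacter" $t^x$. As $u$ is quadratic, twisting changes it by a term that contains $[t]\cup b_q(x,\cdot)$; the proposition says that such a term must vanish. To make the $x$-linear term visible we polarize, using an auxiliary copy $T_1$ of the torus.

**Proposition 5.2.** Let $a$ be unramified, $u$ any lift of $\Theta(a)$, $q=u|_{BT}$. Let $x\in T_*\otimes\mathbb Q_p$ and $W_x=\{w\in W:wx-x\in T_{*p}\}$. Then there is $\lambda\in T_p^*$ with $b_q(wx-x)=w\lambda-\lambda$ for all $w\in W_x$. In particular, if $(T^*\otimes\mathbb Q)^{W_x}=0$, then $b_q(x)\in T_p^*$.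

**Proof.** The last assertion follows from the first: $b_q(x)-\lambda\in T^*\otimes\mathbb Q_p$ is $W_x$-invariant, hence $0$.

**Step 0.** *We reduce to $p$-power denominators and set up the groups.* Replacing $x$ by $x+y$ with $y\in T_{*p}$ does not change $W_x$ and changes the cocycle by $w\mapsto w\,b_q(y)-b_q(y)$, a coboundary. Since $\mathbb Q_p=\mathbb Z[1/p]+\mathbb Z_p$, we may assume $x\in T_*\otimes\mathbb Z[1/p]$, with $Nx\in T_*$, $N=p^n$. Then $wx-x\in T_{*p}\cap(T_*\otimes\mathbb Z[1/p])=T_*$ for $w\in\Gamma:=W_x$. Let $\kappa:\mu_N\to T$, $\kappa(\zeta)=(Nx)(\zeta)$. For $w\in\Gamma$,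
$$w\kappa(\zeta)=\kappa(\zeta)\cdot(wx-x)(\zeta^N)=\kappa(\zeta).$$
Let $H\subset N_G(T)$ be the preimage of $\Gamma$; then $H$ centralizes $\kappa(\mu_N)$. Put
$$K=T_1\rtimes H,\qquad L=(T_t\times T_1)\rtimes H,$$
where $T_1,T_t$ are copies of $T$ on which $H$ acts by conjugation, through $\Gamma$. They are smooth closed subgroups of $G^2$ and $G^3$ via $(\tau_1h,h)$ and $(\tau_th,\tau_1h,h)$. There are homomorphisms $L\to G$
$$s_1=\tau_t\tau_1h,\quad s_2=\tau_th,\quad s_3=\tau_1h,\quad s_4=h,$$
and $j:\mu_N\times K\to L$, $(\zeta,\tau_1,h)\mapsto(\kappa(\zeta),\tau_1,h)$. The latter is a homomorphism because $H$ centralizes $\kappa(\mu_N)$. Define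
$$\Omega=s_1^*u-s_2^*u-s_3^*u+s_4^*u\in H^4(BL,\mathbb Z_p(2)).$$

We also need two torsors. Let $\mathcal T=T_*\otimes\mathbb G_m$ be the torus over $BL$ twisted through $L\to\Gamma$. The group $L$ acts on the variety $T$ by $y\mapsto\tau_t\cdot hyh^{-1}$ and by $y\mapsto\tau_1\cdot hyh^{-1}$. Each action makes $U_L\times^LT$ a $\mathcal T$-torsor over $BL$. Let
$$c_t,\,c_1\in H^2(BL,T_*\otimes\mathbb Z_p(1))$$
be the images of these torsors under the Kummer boundaries $H^1(BL,\mathcal T)\to H^2(BL,\mathcal T[p^m])=H^2(BL,T_*\otimes\mu_{p^m})$, in the limit over $m$. For any $L$-torsor $E\to X$, the class $\mathrm{cl}_E(c_t)$ is the class of the $\mathcal T$-torsor $E\times^LT$, because the two torsors $E\times^LT$ and $U_L\times^LT$ become isomorphic on $X_E$. The same holds for $c_1$.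

**Step 1.** *We show $\Omega=b_q(c_t\cup c_1)$, so that only the polar form of $q$ matters.* Let $e_t,e_1$ be the commuting idempotent endomorphisms of $L$ over $\Gamma$ replacing $\tau_t$, respectively $\tau_1$, by $1$. We have
$$s_1e_t=s_3=s_3e_t,\quad s_2e_t=s_4=s_4e_t,\quad s_1e_1=s_2=s_2e_1,\quad s_3e_1=s_4=s_4e_1 .$$
Since $e_t^*s_i^*=(s_ie_t)^*$ and likewise for $e_1$, it follows that $e_t^*\Omega=e_1^*\Omega=0$. Also $e_t^*c_t=0$ and $e_1^*c_1=0$, because the corresponding torsors come from the action $y\mapsto hyh^{-1}$, which fixes $1\in T$, and so are trivial. Hence $e_t^*$ and $e_1^*$ kill $b_q(c_t\cup c_1)$ as well. So $\Omega$ and $b_q(c_t\cup c_1)$ both lie in the image $H^4(BL)'$ of the idempotent $(1-e_t^*)(1-e_1^*)$.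

Apply this idempotent to (2.4) for $L\to\Gamma$, with $L^0=T_t\times T_1\times T$. In $H^*(BL^0)=S((T_t^*\oplus T_1^*\oplus T^*)_p)$, $e_t^*$ sets $T_t^*$ to zero and $e_1^*$ sets $T_1^*$ to zero. So the primed part consists of what involves both $T_t^*$ and $T_1^*$: $H^j(BL^0)'=0$ for $j<4$, and $H^4(BL^0)'=T_t^*\otimes T_1^*\otimes\mathbb Z_p$. Among the graded pieces of $H^4(BL)'$ only $E_\infty^{0,4}{}'\subset H^4(BL^0)'$ survives, so $H^4(BL)'$ injects into $H^4(BL^0)'$. It remains to compare restrictions to $BL^0$. There $s_1$ is $(\tau_t,\tau_1,\tau_0)\mapsto\tau_t\tau_1\tau_0\in T$, and similarly for the others, so $\Omega$ restricts to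
$$q(\tau_t+\tau_1+\tau_0)-q(\tau_t+\tau_0)-q(\tau_1+\tau_0)+q(\tau_0)=b_q(\tau_t,\tau_1).$$
With a basis $(e_i)$ of $T_*$ and dual basis $(e_i^*)$, the class $c_t$ restricts, up to a universal sign, to $\sum e_i\otimes e_i^*\in T_*\otimes T_t^*$, since its $i$-th coordinate is the Kummer boundary of the $\mathbb G_m$-torsor of the character $e_i^*$. The class $c_1$ restricts in the same way, with the same sign, to $T_*\otimes T_1^*$. So $b_q(c_t\cup c_1)$ restricts to $\sum b_q(e_i,e_k)\,e^*_i\otimes e^*_k$, which is the same element $b_q(\tau_t,\tau_1)$.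

**Step 2.** *We pull $\Omega$ back to $X=\mathbb G_m\times Y$, $Y=U_K/K=BK$, along the torsor $j_*(S\times U_K)$.* Write $j^*=\mathrm{cl}_{j_*(S\times U_K)}$. The class $c_1$ pulls back to $\mathrm{pr}_Y^*c_1$, where $c_1\in H^2(Y,T_*\otimes\mathbb Z_p(1))$ now denotes the class of the action $y\mapsto\tau_1hyh^{-1}$ of $K$.

The torsor defining $c_t$ pulls back to the one given by the action $y\mapsto\kappa(\zeta)hyh^{-1}$ of $\mu_N\times K$. This is $\kappa_*[S]$ for the homomorphism of sheaves $\kappa:\mu_N\to\mathcal T[N]=T_*\otimes\mu_N$, $\zeta\mapsto Nx\otimes\zeta$. Hence it is the image of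
$$\xi:=[t]_N\cup\bar y\in H^1(X,T_*\otimes\mu_N),$$
where $[t]_N\in H^1(\mathbb G_m,\mu_N)$ is, up to sign, the Kummer class of $t$ and $\bar y\in H^0(\Gamma,T_*/N)$ is the class of $Nx$. This $\bar y$ is invariant because $wNx-Nx=N(wx-x)\in NT_*$.

Now we compute the Kummer boundary of that image. The sequence $0\to\mathcal T[p^m]\to\mathcal T[Np^m]\xrightarrow{p^m}\mathcal T[N]\to0$ maps to $0\to\mathcal T[p^m]\to\mathcal T\xrightarrow{p^m}\mathcal T\to0$. So $j^*c_t$ is given by the boundaries of $\xi$ for the former sequences. With transition maps $p$, $p$ and the identity, their limit over $m$ is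
$$0\to T_*\otimes\mathbb Z_p(1)\xrightarrow{N}T_*\otimes\mathbb Z_p(1)\to T_*\otimes\mu_N\to0 ,$$
because the inclusion $\mu_{p^m}\subset\mu_{Np^m}$ sends $\zeta_{p^m}$ to $\zeta_{Np^m}^N$. The class $[t]_N$ lifts to the Kummer class $[t]\in H^1(\mathbb G_m,\mathbb Z_p(1))$. So, by compatibility of cup products with boundaries, $j^*c_t=\pm[t]\cup\delta x$, where $\delta x\in H^1(\Gamma,T_{*p})$, inflated to $Y$, is the boundary of $\bar y$. That is the class of $w\mapsto(wNx-Nx)/N=wx-x$. With Step 1,
$$j^*\Omega=\pm[t]\cup\big(b_q(\delta x)\cup c_1\big),\qquad b_q(\delta x)\in H^1(\Gamma,T_p^*).\tag{5.1}$$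

**Step 3.** *We use that $a$ is unramified.* By (2.2), $j^*\Omega=(s_1j)^*u-(s_2j)^*u-(s_3j)^*u+(s_4j)^*u$. Proposition 5.1 applies to $\psi=s_1j$ and $\psi=s_2j$. The maps $s_3j$ and $s_4j$ do not involve $\zeta$, so their torsors are pulled back from $Y$. Hence $j^*\Omega\in\mathrm{pr}_Y^*H^4(Y,\mathbb Z_p(2))$. But
$$H^4(\mathbb G_m\times Y,\mathbb Z_p(2))=H^4(Y,\mathbb Z_p(2))\oplus[t]\cup H^3(Y,\mathbb Z_p(1)),$$
and $[t]\cup\cdot$ is injective on $H^3(Y,\mathbb Z_p(1))$. By (5.1), $b_q(\delta x)\cup c_1=0$ in $H^3(BK,\mathbb Z_p(1))$.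

**Step 4.** *We strip off $c_1$: the map $H^1(\Gamma,T_p^*)\to H^3(BK,\mathbb Z_p(1))$, $\eta\mapsto\eta\cup c_1$, is injective.* Let $\eta\cup c_1=0$. Choose $m$ with $p^mH^1(\Gamma,T_p^*)=0$. Then $H^1(\Gamma,T_p^*)\to H^1(\Gamma,T^*/p^m)$ is injective, since its kernel is $p^mH^1(\Gamma,T_p^*)$. Work mod $p^m$ in (2.4) for $K\to\Gamma$, with $K^0=T_1\times T$. The class $\eta$ lies in $E_2^{1,0}$ for $T^*/p^m$. The image of $c_1$ in $E_2^{0,2}=H^0(\Gamma,T_*\otimes(T_1^*\oplus T^*)/p^m)$ is $\pm$ the canonical element of $T_*\otimes T_1^*$. By multiplicativity for the pairing $T^*\otimes T_*\to\mathbb Z$, the class of $\eta\cup c_1$ in $E_\infty^{1,2}$ is represented by $\pm\eta\in H^1(\Gamma,T_1^*/p^m)\subset E_2^{1,2}$.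

Now apply the idempotent $1-e_1^*$, where $e_1$ replaces $\tau_1$ by $1$ in $K$. The groups $H^j(BK^0)'$ are $0$ for $j=0,1,3$ and $T_1^*/p^m$ for $j=2$. On the primed part no differential enters position $(1,2)$, since it would start in a negative column. None leaves it, since $d_2$ ends in row $1$ and $d_3$ in row $0$. So $E_\infty^{1,2}{}'=H^1(\Gamma,T_1^*/p^m)$. Since $\eta\cup c_1=0$, we get $\eta=0$ in $H^1(\Gamma,T^*/p^m)$, and therefore in $H^1(\Gamma,T_p^*)$.

Steps 3 and 4 give $b_q(\delta x)=0$ in $H^1(\Gamma,T_p^*)$, which is the claim. $\square$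

**Remark 5.3.** The proposition holds in particular for $a=0$, where $u$ may be any element of $\operatorname{cl}(CH^2(B)\otimes\mathbb Z_p)$.

For $\mathbf{SO}_4$ we recover Section 1: at $x=(\frac12,\frac12)$ we have $W_x=W$, which has no invariants in $T^*\otimes\mathbb Q$, and $b_q(x)=\frac12(x_1+x_2)\notin T_2^*$ for $q=x_1x_2$.

## 6. Barycentres of orbits of alcove vertices

Which $x$ should one take? In the $\mathbf{SO}_4$ example $x$ came from the center. This does not suffice in general. Let $W_x=W$. Then $s_\alpha x-x=-\alpha(x)\alpha^\vee\in T_{*p}$ for all roots $\alpha$. For a simple simply connected group, where the simple coroots form a basis of $T_*$, this says that $x$ lies in the $p$-adic coweight lattice. For $G$ of type $G_2$ that lattice is $T_{*p}$, and for $x\in T_{*p}$ the cocycle is a coboundary, so central twists give no condition.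

But take $p=2$ and the rational point $x=\frac12\omega_2^\vee$, where $\alpha_2$ is the long simple root and $\tilde\alpha=3\alpha_1+2\alpha_2$ the highest root. Then $s_1$ fixes $x$, and $\tilde\alpha(x)=1$ gives $s_{\tilde\alpha}x-x=-\tilde\alpha^\vee\in T_*$. So $W_x\ni s_1,s_{\tilde\alpha}$, and no nonzero vector is fixed by both. If $q$ takes the value $d$ on $\alpha_2^\vee$, then $b_q(x)=\frac d2\omega_2$, and so $d$ must be even. The point $\frac12\omega_2^\vee$ is a vertex of the fundamental alcove. This is the pattern.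

**Notation.** Let $P_i,P_i^\vee,Q_i^\vee$ be the weight, coweight and coroot lattices of $G_i$, so $\bigoplus Q_i^\vee\subset T_*\subset\bigoplus P_i^\vee$ and $T^*\subset\bigoplus P_i$. Let $W_i$ be the Weyl group of $G_i$, $Z_i$ the $p$-part of $P_i^\vee/Q_i^\vee$, $M:=T_{*p}/\bigoplus Q_i^\vee\otimes\mathbb Z_p\subset\bigoplus Z_i$, and $M_i\subset Z_i$ its projection. Since $T^*$ is dual to $T_*$ and $P_i$ to $Q_i^\vee$,
$$T_p^*=\Big\{\lambda\in\bigoplus P_i\otimes\mathbb Z_p:\ \langle\lambda,m\rangle=0\in\mathbb Q_p/\mathbb Z_p\ \text{ for all }m\in M\Big\}.\tag{6.1}$$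

Let $q_i$ be the $W_i$-invariant quadratic form with $q_i(\alpha^\vee)=1$ for $\alpha$ a long root of $G_i$, and $b_i$ its polar form. The reflection representations of the $W_i$ are absolutely irreducible and pairwise non-isomorphic as $W$-modules. So every invariant form is
$$q=\sum d_iq_i,\qquad d_i=q(\alpha^\vee)\in\mathbb Z_p\quad(\alpha\text{ a long root of }G_i).$$
For instance, for $\mathbf{SO}_4=(\mathbf{SL}_2\times\mathbf{SL}_2)/\mu_2$, with coroots $(1,1)$ and $(1,-1)$, the form $x_1x_2$ has $(d_1,d_2)=(1,-1)$, and $x_1^2+x_2^2$ has $(2,2)$.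

Invariance under $s_\alpha(y)=y-\alpha(y)\alpha^\vee$ gives $b_i(\alpha^\vee,\cdot)=q_i(\alpha^\vee)\alpha$. Applying this to simple roots, $b_i(\omega_k^\vee,\alpha_l^\vee)=q_i(\alpha_l^\vee)\delta_{kl}$, that is, $b_i(\omega_k^\vee)=q_i(\alpha_k^\vee)\omega_k$. Let $\tilde\alpha=\sum n_k\alpha_k$ be the highest root and $n_k^\vee=n_k/q_i(\alpha_k^\vee)$. Comparing $b_i(\tilde\alpha^\vee)=\tilde\alpha$ with $b_i(\alpha_k^\vee)=q_i(\alpha_k^\vee)\alpha_k$ we get $\tilde\alpha^\vee=\sum n_k^\vee\alpha_k^\vee$. So the $n_k^\vee$ are positive integers, the *coroot labels*. As $q_i(\alpha_k^\vee)\in\mathbb Z_{\ge1}$, $n_k=1$ implies $n_k^\vee=1$.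

The alcove $A_i=\{\alpha_k\ge0,\ \tilde\alpha\le1\}$ has vertices $v_0=0$ and $v_k=\omega_k^\vee/n_k$. For $z\in P_i^\vee/Q_i^\vee$ let $\omega_z^\vee$ be its representative that is $0$ or some $\omega_k^\vee$ with $n_k=1$. Recall from Bourbaki, *Lie* VI §2.3: the stabilizer of $A_i$ in $W_i\ltimes P_i^\vee$ maps isomorphically to $P_i^\vee/Q_i^\vee$. So there is a unique $w_z\in W_i$ such that $\tau_z(y)=w_zy+\omega_z^\vee$ preserves $A_i$, and $z\mapsto\tau_z$ is a homomorphism. It permutes the vertices by automorphisms of the extended Dynkin diagram, and $\tau_z(0)=\omega_z^\vee$. For type $A_1$, $A=[0,\frac12\alpha^\vee]$, both vertices have label $1$, and the nontrivial $z$ acts by $y\mapsto-y+\frac12\alpha^\vee$, with fixed point $\frac14\alpha^\vee$.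

**Lemma 6.1.** Let $J\subset M$ be a subgroup with projections $J_i\subset Z_i$. Choose for each $i$ a $J_i$-orbit $O_i$ of vertices of $A_i$, let $x_i$ be its barycentre, and $x=\sum x_i$. Then $(T^*\otimes\mathbb Q)^{W_x}=0$. Hence for unramified $a$, and any lift $u$ of $\Theta(a)$,
$$\sum_i\frac{d_i}{|O_i|}\sum_{v_k\in O_i,\,k\ne0}\frac1{n_k^\vee}\,\omega_k\ \in\ T_p^* .\tag{6.2}$$

**Proof.** **Step 1.** *We exhibit elements of $W_x$.* Let $z=(z_i)\in J$. The affine map $\tau_{z_i}$ permutes $O_i$, so $\tau_{z_i}(x_i)=x_i$, and $x-(w_{z_i})x=(\omega_{z_i}^\vee)_i$. This lies in $T_{*p}$, because its class in $\bigoplus Z_i$ is $z\in M$. So $w_z:=(w_{z_i})\in W_x$. Next suppose $v_k\notin O_i$. If $k\ne0$, then $\alpha_k$ vanishes at all vertices except $v_k$, so $\alpha_k(x_i)=0$ and $s_{\alpha_k}$ fixes $x$. If $k=0$, then $\tilde\alpha=1$ at all vertices except $v_0$, so $\tilde\alpha(x_i)=1$ and $s_{\tilde\alpha}$ moves $x$ by $-\tilde\alpha^\vee\in T_*$. Either way the reflection lies in $W_x$.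

**Step 2.** *We show that these elements have no common invariants.* Let $y=(y_i)\in T_*\otimes\mathbb Q$ be $W_x$-invariant. By the reflections, $\alpha_k(y_i)=0$ for $v_k\notin O_i$, $k\ne0$, and $\tilde\alpha(y_i)=0$ if $v_0\notin O_i$. We have $y_i=\sum_{k\ge1}n_k\alpha_k(y_i)v_k$ and $\sum_kn_k\alpha_k(y_i)=\tilde\alpha(y_i)$. Giving $v_0=0$ the coefficient $-\tilde\alpha(y_i)$, we can write $y_i=\sum_{v\in O_i}c_vv$ with $\sum c_v=0$. The $c_v$ are unique, since the vertices are affinely independent. For $z\in J$,
$$y_i=w_{z_i}y_i=\sum c_v(\tau_{z_i}(v)-\omega_{z_i}^\vee)=\sum c_v\tau_{z_i}(v),$$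
so $c_{\tau_{z_i}(v)}=c_v$. As $J_i$ is transitive on $O_i$, $c_v$ is constant on $O_i$, and the sum being $0$, all $c_v=0$. So $(T_*\otimes\mathbb Q)^{W_x}=0$, and dually $(T^*\otimes\mathbb Q)^{W_x}=0$.

**Step 3.** *We read off the condition.* Proposition 5.2 gives $b_q(x)=\sum d_ib_i(x_i)\in T_p^*$, and $b_i(v_k)=q_i(\alpha_k^\vee)\omega_k/n_k=\omega_k/n_k^\vee$. $\square$

For unramified $a$ we retain two consequences.

* **(C1)** Take $J=M$. For every $M_i$-orbit $O$ of vertices of $A_i$ and every $v_k\in O$ with $k\ne0$, the number $|O|\,n_k^\vee$ divides $d_i$ in $\mathbb Z_p$. Indeed $d_i/(|O|n_k^\vee)$ is the coefficient of $\omega_k$ in (6.2), and $T_p^*\subset\bigoplus P_i\otimes\mathbb Z_p$.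
* **(C2)** For every subgroup $J\subset M$, take $O_i=J_i\cdot0$, which has size $|J_i|$ and labels $n_k^\vee=1$. Then
$$\sum_i\frac{d_i}{|J_i|}\sum_{0\ne z\in J_i}\omega_z\in T_p^*,$$
where $\omega_z:=\omega_k$ if $\omega_z^\vee=\omega_k^\vee$.

## 7. Dynkin indices against divisibilities

For $e=\sum n_\chi[\chi]\in\mathbb Z[\bigoplus P_i]^W$ put
$$\operatorname{ind}(e)=\tfrac12\sum n_\chi\chi^2=\sum_i\operatorname{ind}_i(e)\,q_i,\qquad\operatorname{ind}_i(e)=\tfrac12\sum n_\chi\chi(\alpha^\vee)^2,$$
with $\alpha$ a long root of $G_i$. In every characteristic $R(G)=\mathbb Z[T^*]^W$, so "representations" below may be read as Weyl characters. For a representation $\rho$ of $G$ the weights sum to $0$, so $c_2(\rho)|_T=-\operatorname{ind}(\rho)$. Hence $\operatorname{ind}(e)\in\mathrm{Dec}_p$ for all $e\in\mathbb Z[T^*]^W$. For a tensor product of $\rho_j\in R(G_j)$,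
$$\operatorname{ind}_i\Big(\bigotimes\rho_j\Big)=\operatorname{ind}(\rho_i)\prod_{j\ne i}\dim\rho_j .\tag{7.1}$$
For a character $\rho$ of a single $G_i$ with $\sum n_\chi\chi=0$, expanding $(\chi+\chi')^2$ gives $\operatorname{ind}(\rho\otimes\rho)=2\dim(\rho)\operatorname{ind}(\rho)$.

**Lemma 7.1.** If $\rho$ is a character of $\prod G_i$ all of whose weights lie in $T_p^*$, then $\operatorname{ind}(\rho)\in\mathrm{Dec}_p$. In particular, if $\rho$ is a character of $G_i$ whose weights annihilate $M_i$, then $\operatorname{ind}(\rho)q_i\in\mathrm{Dec}_p$.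

**Proof.** The group $T_p^*\cap\bigoplus P_i$ contains $T^*$ with index $m$ prime to $p$. The Adams operation $\Psi^m\rho$ has weights $m\chi\in T^*$, and $\operatorname{ind}(\Psi^m\rho)=m^2\operatorname{ind}(\rho)$, with $m^2\in\mathbb Z_p^\times$. The second assertion follows from (6.1). $\square$

**Table of indices.** Give $P_i$ the invariant norm dual to $b_i$, so that $|\alpha|^2=2$ for long roots. Taking traces in $\operatorname{ind}(\rho)\,b_i=\sum n_\chi\,\chi\otimes\chi$ gives
$$\operatorname{ind}(\rho)\cdot\operatorname{rank}(G_i)=\sum n_\chi|\chi|^2 .$$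
The adjoint representations therefore have indices: $A_{n-1}$: $2n$; $D_n$: $4(n-1)$; $E_6$: $72\cdot2/6=24$; $E_7$: $126\cdot2/7=36$; $E_8$: $240\cdot2/8=60$. Further:

* the 27 of $E_6$: $27\cdot\frac43/6=6$; the 56 of $E_7$: $56\cdot\frac32/7=12$;
* the 26 of $F_4$ (24 short roots of norm $1$, and zero weights): $24/4=6$;
* the 7 of $G_2$ (6 short roots of norm $\frac23$, and a zero weight): $2$;
* a half-spin representation of $D_4$ (8 weights of norm $1$): $2$.

Directly from the definition: for $\mathbf{SL}_n$ and $\alpha^\vee=e_1-e_2$, the weights of $\Lambda^j$ not killed by $\alpha^\vee$ contain exactly one of the indices $1,2$, so $\operatorname{ind}(\Lambda^j)=\binom{n-2}{j-1}$. For $\mathbf{Sp}_{2n}$ and $\alpha=2e_1$, $\alpha^\vee=e_1$, the standard representation has index $1$, and its $\Lambda^2$ has index $\frac12\cdot4(n-1)=2(n-1)$. The vector representation of $\mathbf{Spin}_N$ ($N\ge5$) has index $2$, computed on the coroot $e_1+e_2$.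

If $r=v_p(n)\ge1$ and $0\le k<r$, then
$$v_p\tbinom n{p^k}=r-k,\qquad v_p\tbinom{n-2}{p^k-1}=v_p(n-p^k)=k.\tag{7.2}$$
Indeed $\binom n{p^k}=\frac n{p^k}\binom{n-1}{p^k-1}$ and $\binom{n-2}{p^k-1}=\binom{n-1}{p^k-1}\frac{n-p^k}{n-1}$. Moreover $\binom{n-1}{p^k-1}=\prod_{0<i<p^k}\frac{n-i}i$ is a $p$-adic unit, since $v_p(i)<k<r$ there.

**Coroot labels** (from $n_k^\vee=n_k/q_i(\alpha_k^\vee)$): $A_n$, $C_n$: all $1$; $B_n$ ($n\ge3$): $1,2,\dots,2,1$; $D_n$: $1,2,\dots,2,1,1$; $G_2$: $1,2$; $F_4$: $2,3,2,1$; $E_6$: $1,2,2,3,2,1$; $E_7$: $2,2,3,4,3,2,1$; $E_8$: $2,3,4,6,5,4,3,2$.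

**Lemma 7.2.** Let $a$ be unramified. For each $i$ there are powers $g_i,N_i$ of $p$, depending only on $p$, $G_i$ and $M_i$, with $d_i\in g_i\mathbb Z_p$ for every lift $u$, $N_iq_i\in\mathrm{Dec}_p$, and $N_i=g_i$, except for $p=2$ in the following exceptional cases, where $N_i=2g_i$:

* (E1) $A_{n-1}$, $r=v_2(n)\ge1$, $M_i=Z_i\cong\mathbb Z/2^r$; $g_i=2^r$;
* (E2) $C_n$, $n\ge3$ odd, $M_i=Z_i\cong\mathbb Z/2$; $g_i=2$;
* (E3) $D_n$, $n\ge5$ odd, $M_i=Z_i\cong\mathbb Z/4$; $g_i=4$.

**Proof.** The types are $A_n$ ($n\ge1$), $B_n$ ($n\ge3$), $C_n$ ($n\ge2$), $D_n$ ($n\ge4$) and the exceptional ones. Divisibilities of $d_i$ come from (C1), elements of $\mathrm{Dec}_p$ from Lemma 7.1. All numbers are understood up to $p$-adic units.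

**Case $M_i=0$.** *Here orbits are single vertices and there is no constraint on weights.* So $d_i$ is divisible by $\operatorname{lcm}(n_k^\vee)$, which is $1$ ($A,C$), $2$ ($B_n,D_n,G_2$), $6$ ($F_4,E_6$), $12$ ($E_7$), $60$ ($E_8$). Indices equal to these numbers occur: the standard representation ($1$); the vector representation and the 7 of $G_2$ ($2$); the 26 of $F_4$ and the 27 of $E_6$ ($6$); the 56 of $E_7$ ($12$); the adjoint of $E_8$ ($60$).

**Case $M_i\ne0$.** *Here we use the orbits of $M_i$, and representations whose weights annihilate $M_i$; weights in the root lattice always do.*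

* $A_{n-1}$, $n=p^rn'$, $p\nmid n'$, $M_i=\langle\omega_{n/p^e}^\vee\rangle$ of order $p^e$, $1\le e\le r$. The group $M_i$ acts freely by rotations on the $n$ vertices, and all labels are $1$, so $p^e\mid d_i$. Let $e<r$. Since $\langle\omega_j,\omega_k^\vee\rangle\equiv-jk/n$ mod $\mathbb Z$, the weights of $\Lambda^{p^e}$ annihilate $M_i$, and its index has valuation $e$ by (7.2). Let $e=r$. The adjoint representation has index $2n$, so $N_i=p^r$ for $p$ odd and $N_i=2^{r+1}$ for $p=2$, which is (E1).
* $E_6$, $p=3$. The orbit of $0$ has size $3$; the adjoint has index $24$. So $g_i=N_i=3$.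
* $E_7$, $p=2$. A label equals $4$; the adjoint has index $36$. So $g_i=N_i=4$.
* $B_n$, $p=2$. A label equals $2$. The vector representation has weights $0,\pm e_i$, which are integral on $P_i^\vee=\mathbb Z^n$, and index $2$. So $g_i=N_i=2$.
* $C_n$, $p=2$. The orbit of $0$ has size $2$, so $2\mid d_i$. For $n$ even, $\Lambda^2$ of the standard representation has weights in the root lattice and index $2(n-1)$, so $N_i=2$. For $n$ odd, the tensor square of the standard representation has index $2\cdot2n\cdot1=4n$, so $N_i=4$, which is (E2).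
* $D_n$, $p=2$. Some label is $2$, so $2\mid d_i$. There are five subcases.
  * $M_i=\langle\omega_1^\vee\rangle$; for $n$ odd this is the subgroup of order $2$ of $Z_i$, since $2\omega_n^\vee\equiv\omega_1^\vee$. The vector representation annihilates $\omega_1^\vee=e_1$ and has index $2$. So $g_i=N_i=2$.
  * $n=4$, $M_i=\langle\omega_k^\vee\rangle$, $k=3$ or $4$. The half-spin representation of highest weight $\omega_k$ annihilates $M_i$, because $\langle\omega_k,\omega_k^\vee\rangle=1$, and it has index $2$. So $g_i=N_i=2$.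
  * $n\ge6$ even, $M_i=\langle\omega_{n-1}^\vee\rangle$ or $\langle\omega_n^\vee\rangle$. The corresponding $\tau$ sends node $0$ to node $n-1$ or $n$, hence $v_2$ to $v_{n-2}\ne v_2$. This orbit has size $2$ and label $2$, so $4\mid d_i$. The adjoint has index $4(n-1)$, of valuation $2$. So $g_i=N_i=4$.
  * $n$ even, $M_i=Z_i$. The orbit of $0$ has size $4$, so $4\mid d_i$; the adjoint has index $4(n-1)$. So $g_i=N_i=4$.
  * $n$ odd, $M_i=Z_i\cong\mathbb Z/4$. The orbit of $0$ has size $4$, so $4\mid d_i$. The tensor square of the vector representation has weights in the root lattice and index $2\cdot2n\cdot2=8n$, so $N_i=8$, which is (E3).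

In all other cases $Z_i=0$. $\square$

**Lemma 7.3.** In the exceptional cases let $\epsilon_i:Z_i\to\frac12\mathbb Z/\mathbb Z$ be the unique character of order $2$ of the cyclic $2$-group $Z_i$. Then $|Z_i|=g_i$ and:

(a) there is a representation $\rho_i$ of $G_i$ all of whose weights induce $\epsilon_i$ on $Z_i$, with $v_2(\dim\rho_i)=1$ and $v_2(\operatorname{ind}\rho_i)=v_2(g_i)-1$;

(b) $\sigma_i:=\sum_{0\ne z\in Z_i}\omega_z$ induces $\epsilon_i$ on $Z_i$.

**Proof.** The equality $|Z_i|=g_i$ is read off. All weights of the representations below lie in one coset of the root lattice, so it suffices to pair one weight with a generator of $Z_i$.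

(E1) Write $n=2^rn'$, $n'$ odd; $Z_i$ is generated by $\omega_{n'}^\vee$. Take $\rho_i=\Lambda^{2^{r-1}}$. Then $\langle\omega_{2^{r-1}},\omega_{n'}^\vee\rangle\equiv-2^{r-1}n'/n=-\frac12$, and (7.2) with $k=r-1$ gives $v_2(\dim\rho_i)=1$ and $v_2(\operatorname{ind}\rho_i)=r-1$. Next, $\sigma_i=\sum_{l=1}^{2^r-1}\omega_{ln'}$, and $\langle\sigma_i,\omega_{n'}^\vee\rangle\equiv-\sum_l ln'/2^r=-n'(2^r-1)/2\equiv\frac12$.

(E2) Take $\rho_i$ standard, with $(\dim,\operatorname{ind})=(2n,1)$. Here $\omega_n^\vee=(\frac12,\dots,\frac12)$ generates $Z_i$ and pairs to $\pm\frac12$ with the weights $\pm e_i$. Also $\sigma_i=\omega_n=(1,\dots,1)$, and the pairing is $n/2\equiv\frac12$.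

(E3) Take $\rho_i$ the vector representation, with $(\dim,\operatorname{ind})=(2n,2)$; the generator is $\omega_n^\vee=(\frac12,\dots,\frac12)$ and $\langle e_1,\omega_n^\vee\rangle=\frac12$. Also $\sigma_i=\omega_1+\omega_{n-1}+\omega_n=(2,1,\dots,1,0)$, and the pairing is $n/2\equiv\frac12$. $\square$

## 8. The remaining factor of two, and three copies of $\mathbf{SL}_2$

Lemma 7.2 treats one simple factor at a time. For $p$ odd this is enough. For $p=2$ it leaves a factor of $2$ in each exceptional component, and no argument that looks at one component at a time can remove it, because the leftover forms can be combined across components. Two small examples show what happens.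

First, let $G=(\mathbf{SL}_2\times\mathbf{Sp}_6)/\mu_2$ with $\mu_2$ diagonal, a mixed type. Both components are exceptional with $g_1=g_2=2$, $N_1=N_2=4$. The form $2q_1+2q_2$ is not a combination of $4q_1$ and $4q_2$. But the tensor product of the standard representations descends to $G$, and by (7.1) it has index $6q_1+2q_2$. Subtracting it leaves $-4q_1$. So $2q_1+2q_2$ is decomposable, thanks to a representation that involves both components.

Second, let $G=\mathbf{SL}_2^3/\boldsymbol\mu$ with $M=\{m\in(\mathbb Z/2)^3:m_1+m_2+m_3=0\}$. In coroot coordinates, $T_*=\{(a_1,a_2,a_3)\in(\frac12\mathbb Z)^3:a_1+a_2+a_3\in\mathbb Z\}$, and $T^*$ consists of the weights $(l_1,l_2,l_3)=\sum l_i\omega_i$ with $l_1\equiv l_2\equiv l_3$ mod $2$. Consider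
$$q=2q_1+2q_2+2q_3=2(a_1^2+a_2^2+a_3^2).$$
It is integral on $T_*$: up to order, a vector of $T_*$ is integral or has two half-odd coordinates $A/2,B/2$, and $2(A^2+B^2)/4$ is then an integer. It satisfies (C1). It is not decomposable. Indeed, the orbit sum of a nonzero weight $(l_1,l_2,l_3)\in T^*$ has $\operatorname{ind}_i=\frac12\cdot2^s\,l_i^2$, where $s$ is the number of nonzero $l_j$. If all $l_j$ are odd, this is $4l_i^2$; if all are even, it is divisible by $4$. So every coefficient of an element of $\mathrm{Dec}_2$ is divisible by $4$. Even (C2) with $J=M$ is satisfied: it asks for $\omega_1+\omega_2+\omega_3\in T_2^*$, which is true.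

What detects $q$ is a smaller subgroup. Take $J=\langle(1,1,0)\rangle$ and $x=(\frac14,\frac14,0)$. The sign changes $(-,-,+)$ and $(+,+,-)$ move $x$ by $(-\frac12,-\frac12,0)\in T_*$ and by $0$, so they lie in $W_x$, and they leave no invariants. But $b_q(x)=\omega_1+\omega_2$, with $(l_1,l_2,l_3)=(1,1,0)$, is not in $T^*_2$. So $q$ is not the form of an unramified class. The two devices, tensor products of pairs and subgroups $J\subset M$, are all that is needed.

**Proof of Theorem A.** Let $a\in H^3_{\rm nr}(F(B),\mathbb Q_p/\mathbb Z_p(2))$ with form $q=\sum d_iq_i$. By Proposition 4.2 it suffices to show $q\in\mathrm{Dec}_p$. We may modify $q$ by $\mathrm{Dec}_p$, that is, change the lift $u$ of $\Theta(a)$. Conditions (C1) and (C2) remain valid, since they hold for every lift.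

**Step 1.** *We settle odd $p$.* By Lemma 7.2, $d_iq_i\in g_i\mathbb Z_pq_i=N_i\mathbb Z_pq_i\subset\mathrm{Dec}_p$ for all $i$, so $q\in\mathrm{Dec}_p$. From now on $p=2$.

**Step 2.** *We normalize $q$.* By Lemma 7.2, after subtracting elements of $\mathrm{Dec}_2$ we may assume $d_i=0$ for non-exceptional $i$ and $d_i\in\{0,g_i\}$ for exceptional $i$. Let $I=\{i:d_i=g_i\}$. For $i\in I$ let
$$f_i:M\to Z_i\xrightarrow{\epsilon_i}\tfrac12\mathbb Z/\mathbb Z .$$
Since $M_i=Z_i$, $f_i\ne0$.

**Step 3.** *We cancel pairs with equal $f_i$.* Suppose $f_i=f_j$ for $i\ne j$ in $I$. The weights of $\rho_i\otimes\rho_j$ pair with $M$ by $f_i+f_j=2f_i=0$, so they lie in $T_2^*$. By Lemma 7.1, (7.1) and Lemma 7.3(a),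
$$\operatorname{ind}(\rho_i\otimes\rho_j)=\operatorname{ind}(\rho_i)\dim(\rho_j)\,q_i+\dim(\rho_i)\operatorname{ind}(\rho_j)\,q_j=g_i\eta\,q_i+g_j\eta'\,q_j\in\mathrm{Dec}_2,\qquad\eta,\eta'\in\mathbb Z_2^\times .$$
Subtract it from $q$. The new coefficients $g_i(1-\eta)$ and $g_j(1-\eta')$ lie in $2g_i\mathbb Z_2$ and $2g_j\mathbb Z_2$, and $2g_iq_i,2g_jq_j\in\mathrm{Dec}_2$; so we can subtract further and get $d_i=d_j=0$. Repeating, we may assume that the $f_i$, $i\in I$, are pairwise distinct and nonzero.

**Step 4.** *We get a relation among all the $f_i$.* Apply (C2) with $J=M$. For $i\in I$ we have $J_i=Z_i$ and $d_i/|J_i|=g_i/|Z_i|=1$, so $\sum_{i\in I}\sigma_i\in T_2^*$. By (6.1) and Lemma 7.3(b), $\sum_{i\in I}f_i=0$.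

**Step 5.** *We get the same relation with one term missing.* Suppose $j\in I$ and let $J=\{m\in M:m_j=0\}$. We claim that $J_i=Z_i$ for $i\in I\setminus\{j\}$. Otherwise $J_i\subset2Z_i$, as $Z_i$ is a cyclic $2$-group, so $f_i|_J=0$, and $f_i$ factors through $M/J\cong M_j=Z_j$. Being nonzero of order $2$, it is induced by the unique order-2 character $\epsilon_j$ of the cyclic group $Z_j$. So $f_i=f_j$, contrary to Step 3. Moreover $J_j=0$, so the $j$-component in (C2) is $0$; and $d_i=0$ for $i\notin I$. Hence (C2) for $J$ says $\sum_{i\in I\setminus\{j\}}\sigma_i\in T_2^*$, that is, $\sum_{i\in I\setminus\{j\}}f_i=0$.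

**Step 6.** *We conclude.* Subtracting the relations of Steps 4 and 5 gives $f_j=0$, a contradiction. So $I=\emptyset$, $q\in\mathrm{Dec}_2$ and $a=0$. Since this holds for every prime $p\ne\operatorname{char}F$, $H^3_{\rm nr}(F(BG))=0$. $\blacksquare$

## 9. Reductive groups, linear groups, and the cocycle criterion

**Proof of Theorem B(1), reductive groups.** *We reduce to the derived group.* Let $G$ be connected reductive, $G'=[G,G]$, $S=G/G'$ (a torus), and let $U$ be open in a generically free representation of $G$, with a torsor $U\to U/G$. The representation is also generically free for $G'$. The map $U/G'\to U/G$ is a torsor under the split torus $S$, generically trivial by Hilbert 90. So $F(U/G')$ is purely transcendental over $F(U/G)$. Unramified cohomology is a stable birational invariant, so $H^3_{\rm nr}(F(BG))=H^3_{\rm nr}(F(BG'))$, and this is $0$ by Theorem A. (If $G'$ is trivial, $F(U)$ is purely transcendental over $F$, and the group is $H^3(F)=0$.)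

**Proof of Theorem B(1), connected linear groups, characteristic $0$.** *We reduce to a Levi subgroup.* Let $G=R_u\rtimes L$ be a Levi decomposition, and let $E$ be the generic $G$-torsor over $k=F(U/G)$. Let $E_L$ be the $L$-torsor obtained from $E$ along $G\to G/R_u=L$. The $G$-torsors $E$ and $E_L\times^LG$ have the same image in $H^1(k,L)$. The fibre of $H^1(k,G)\to H^1(k,L)$ through the class of $E_L\times^LG$ is a quotient of $H^1$ of a $k$-form of $R_u$, which vanishes. So $E\cong E_L\times^LG$. The generic fibre of $U/L\to U/G$ is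
$$E/L\cong E_L\times^L(G/L)\cong E_L\times^LR_u\cong E_L\times^L\operatorname{Lie}R_u .$$
In the middle, $G/L\cong R_u$ with $L$ acting by conjugation; the last isomorphism is given by the $L$-equivariant map $\exp$. The right-hand side is a form of a vector space, hence an affine space by Hilbert 90. So $F(U/L)$ is purely transcendental over $F(U/G)$, and $H^3_{\rm nr}(F(BG))=H^3_{\rm nr}(F(BL))=0$ by the reductive case. $\blacksquare$

**Proof of Theorem B(2).** *The criterion says that the condition of Proposition 5.2 characterizes $\mathrm{Dec}_p$.* Suppose $q\in\mathrm{Dec}_p$. Then $q=u|_{BT}$ with $u\in\operatorname{cl}(CH^2(B)\otimes\mathbb Z_p)$, which is a lift of $\Theta(0)=0$. Proposition 5.2 with $a=0$ (Remark 5.3) gives the condition at every $x\in T_*\otimes\mathbb Q$.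

Conversely, suppose $q\in(S^2(T^*)\otimes\mathbb Z_p)^W$ satisfies the condition. The proof of Lemma 6.1 used unramifiedness only through the conclusion of Proposition 5.2 at points $x\in T_*\otimes\mathbb Q$. That conclusion is the triviality of the cocycle, and the vanishing of $(T^*\otimes\mathbb Q)^{W_x}$ then gives $b_q(x)\in T_p^*$. So (6.2), (C1) and (C2) hold for $q$. The arguments of Sections 7 and 8 used only these, the fact that $d_i=q(\alpha^\vee)\in\mathbb Z_p$, and the freedom to modify $q$ by $\mathrm{Dec}_p$. The condition is additive in $q$ and holds on $\mathrm{Dec}_p$ by the first part, so it is preserved by such modifications. Steps 1 to 6 of Section 8 therefore show $q\in\mathrm{Dec}_p$. $\blacksquare$
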